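# No convex blowup set: initial data of the nonlinear heat equation

## A one-sided nonlinearity, and the guess that it has a convex blowup set

Let $\Omega\subset\mathbb R^N$, $N\ge 1$, be a bounded smooth domain (open and connected), fixed throughout. Let $C_0(\Omega)$ be the Banach space of continuous functions on $\overline\Omega$ vanishing on $\partial\Omega$, with the sup norm $\|\cdot\|$. For $f\in C^1(\mathbb R,\mathbb R)$ and $u_0\in C_0(\Omega)$ we consider
$$u_t-\Delta u=f(u),\qquad u|_{\partial\Omega}=0,\qquad u(0)=u_0 .\tag{1}$$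
The problem is locally well-posed: there are a maximal time $0<T_{u_0}\le\infty$ and a unique solution $u\in C([0,T_{u_0}),C_0(\Omega))$, classical on $(0,T_{u_0})$, and either $T_{u_0}=\infty$, or $T_{u_0}<\infty$ and $\|u(t)\|\to\infty$ as $t\uparrow T_{u_0}$ (the blowup alternative). Put
$$\mathcal G=\{u_0\in C_0(\Omega): T_{u_0}=\infty\},\qquad \mathcal B=\{u_0\in C_0(\Omega): T_{u_0}<\infty\}.$$
These sets depend on $f$, and $\mathcal B$ is the complement of $\mathcal G$. The question, taken from "Structural Properties Of The Set" (https://www.ljll.math.upmc.fr/~cazenave/85.pdf), is: *is there $f\in C^1(\mathbb R,\mathbb R)$ such that $\mathcal B\ne\emptyset$, $\mathcal B\ne C_0(\Omega)$ and $\mathcal B$ is convex?*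

The answer that one would first guess is **yes**. Here is why. For $f(s)=|s|^\alpha s$, $\alpha>0$, the set $\mathcal B$ is not convex: $0\in\mathcal G$, while $\lambda\varphi\in\mathcal B$ for $|\lambda|$ large, for every $\varphi\in C_c^\infty(\Omega)$, $\varphi\not\equiv0$. So $\lambda\varphi$ and $-\lambda\varphi$ blow up and their midpoint does not. For $\varphi\ge 0$ this looks like an accident of symmetry: one solution goes to $+\infty$, the other to $-\infty$. So let us forbid one of the two directions, for instance with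
$$f(s)=(s^+)^{1+\alpha},\qquad \alpha>0 ,$$
and hope that "large data blow up" then describes a convex set. Let us test this hope.

**First test: no space variable.** For the scalar equation $u'=(u^+)^{1+\alpha}$ with $u(0)=a$: if $a\le0$ the solution is constant, and if $a>0$ then $u^{-\alpha}=a^{-\alpha}-\alpha t$, which blows up. The blowup set is $(0,\infty)$: nonempty, proper, convex. The guess passes. For any scalar equation $u'=f(u)$, the data going to $+\infty$ in finite time form an up-set of $\mathbb R$ by comparison, hence an interval.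

**Second test: two points, no diffusion.** For $u_i'=(u_i^+)^{1+\alpha}$, $i=1,2$, the blowup set is $\{(a,b): a>0\text{ or }b>0\}$. It contains $(1,-1)$ and $(-1,1)$ but not $(0,0)$. The guess fails.

**Third test: the same with diffusion.** Write $S(t)=e^{t\Delta}$ for the Dirichlet heat semigroup. Solutions satisfy Duhamel's formula
$$u(t)=S(t)u_0+\int_0^tS(t-s)f(u(s))\,ds ,\tag{2}$$
and the kernel of $S(t)$ lies between $0$ and $(4\pi t)^{-N/2}e^{-|x-y|^2/4t}$. Take $f(s)=(s^+)^{1+\alpha}$, two disjoint closed balls $\overline{D_1},\overline{D_2}\subset\Omega$ at distance $\delta>0$ from each other, and $\varphi_i\in C_c^\infty(D_i)$ with $0\le\varphi_i\le1$, $\varphi_i\not\equiv 0$. I claim that $u_0=\lambda(\varphi_1-\varphi_2)\in\mathcal B$ for $\lambda$ large. By symmetry $-u_0\in\mathcal B$ for $\lambda$ large, and the midpoint $0$ is in $\mathcal G$.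

Put $t_\lambda=\lambda^{-\alpha/2}$ and suppose $T_{u_0}>t_\lambda$. Since $f\ge0$, (2) gives $u(t)\ge S(t)u_0\ge-\lambda S(t)\varphi_2$. For $x\in\partial D_1$ and $y\in\operatorname{supp}\varphi_2$ we have $|x-y|\ge\delta$, so $e^{-|x-y|^2/4t}\le e^{-\delta^2/8t}e^{-|x-y|^2/8t}$. Integrating in $y$, $S(t)\varphi_2(x)\le 2^{N/2}e^{-\delta^2/8t}$. Hence for $\lambda$ large
$$u(t,x)\ge-\lambda 2^{N/2}e^{-\delta^2\lambda^{\alpha/2}/8}\ge-1\qquad(x\in\partial D_1,\ 0<t\le t_\lambda).$$
Let $e>0$ be the first Dirichlet eigenfunction of $D_1$, with eigenvalue $\nu$ and $\int_{D_1} e=1$, and let $m(t)=\int_{D_1}u(t)e$. By Green's formula $\int_{D_1}e\Delta u=-\nu m-\int_{\partial D_1}u\,\partial_ne$, where $n$ is the outer normal. Here $-\partial_ne\ge0$ and $\int_{\partial D_1}(-\partial_ne)=-\int_{D_1}\Delta e=\nu$. With Jensen's inequality for the convex function $s\mapsto(s^+)^{1+\alpha}$,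
$$m'\ge-\nu m-\nu+(m^+)^{1+\alpha}\qquad\text{on }(0,t_\lambda].$$
Choose $M>0$ with $\nu(s+1)\le\frac12s^{1+\alpha}$ for $s\ge M$. For $\lambda$ large, $m(0)=\lambda\mu$ with $\mu=\int\varphi_1e>0$ exceeds $M$. So $m$ increases, $m'\ge\frac12m^{1+\alpha}$, and $0<m(t)^{-\alpha}\le(\lambda\mu)^{-\alpha}-\alpha t/2$ on $[0,t_\lambda]$. At $t=t_\lambda$ this gives $\lambda^{-\alpha/2}<\frac{2}{\alpha\mu^\alpha}\lambda^{-\alpha}$, which is false for $\lambda$ large. So $T_{u_0}\le t_\lambda$, and the claim holds. (For the data $\lambda\varphi_1$ alone, $u\ge0$ on $\partial D_1$ and the same computation gives blowup. Nonnegative solutions are the same for $|s|^\alpha s$.)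

So the guess fails for this $f$, although no solution can go to $-\infty$, as $u\ge-\|u_0\|$ shows. But the argument used how fast $f$ grows at $+\infty$, so that blowup beats diffusion, and that $f$ vanishes on the negative axis. For an arbitrary $f$ with $\mathcal B\neq\emptyset$ we have neither. Order alone cannot decide the matter either: in $\mathbb R^2$ the set $\{a+b>0\}$ is nonempty, proper, upward closed and convex. We must use the equation, for a completely general $f$.

## Blowup upward, blowup downward, and the theorem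

Write $u(t;u_0)$ for the solution of (1).

**Definition.** Let
$$\mathcal B_+=\{u_0\in\mathcal B:\sup_{[0,T_{u_0})\times\Omega}u=+\infty\},\qquad \mathcal B_-=\{u_0\in\mathcal B:\inf_{[0,T_{u_0})\times\Omega}u=-\infty\}.$$

By the blowup alternative $\mathcal B=\mathcal B_+\cup\mathcal B_-$; the definition does not say that the two sets are disjoint. For $f(s)=(s^+)^{1+\alpha}$ we have just seen that $\mathcal B_-=\emptyset$.

**Theorem 1.** Let $f\in C^1(\mathbb R)$.
(i) If $\mathcal B_+\ne\emptyset$ and $\mathcal B_+\ne C_0(\Omega)$, there are two elements of $\mathcal B_+$ whose midpoint is not in $\mathcal B_+$. The same holds for $\mathcal B_-$.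
(ii) If $\mathcal B\neq\emptyset$ and $\mathcal B\ne C_0(\Omega)$, there are two elements of $\mathcal B$ whose midpoint is in $\mathcal G$. So $\mathcal B$ is convex if and only if $\mathcal B=\emptyset$ or $\mathcal B=C_0(\Omega)$.

So the answer is **no**, for every bounded smooth domain $\Omega$; $\mathcal B$ is not even midpoint convex. There is a complement about $\mathcal G$, not needed for the answer.

**Theorem 2.** Suppose $\mathcal B\neq\emptyset$ and $\mathcal G$ contains $g_1\le g_2$ with $g_1\not\equiv g_2$ (automatic if $\mathcal G\ne\emptyset$ and only one of $\mathcal B_\pm$ is nonempty). Then $\mathcal G$ is convex if and only if $f$ is convex or $f$ is concave.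

**Reflection.** If $u$ solves (1), then $-u$ solves (1) with $\tilde f(s)=-f(-s)$ and initial value $-u_0$. So the set $\mathcal B_+$ of $\tilde f$ is $-\mathcal B_-$ of $f$ and vice versa. Also $\tilde f$ is convex exactly when $f$ is concave. This halves the work everywhere.

The plan is a pincer: convexity of $\mathcal B_+$ will force $f$ to be concave, and a concave $f$ allows no blowup to $+\infty$.

## Heat kernel bounds and a linear comparison lemma

Let $d(x)=\operatorname{dist}(x,\partial\Omega)$, and let $G(t,x,y)=G(t,y,x)$ be the kernel of $S(t)$. The distance $d$ enters because we shall compare solutions at a positive time, up to the boundary, where everything vanishes: the right unit of size there is $d(x)$. We use these textbook facts.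

**(K1)** $0\le G(t,x,y)\le(4\pi t)^{-N/2}e^{-|x-y|^2/4t}$, and $\|S(t)\varphi\|\le\|\varphi\|$.

**(K2)** For $0<t\le1$, $|\nabla_xG|\le Ct^{-(N+1)/2}e^{-C'|x-y|^2/t}$ and $|\partial_tG|\le Ct^{-(N+2)/2}e^{-C'|x-y|^2/t}$ (Ladyzhenskaya–Solonnikov–Ural'ceva, *Linear and Quasilinear Equations of Parabolic Type*, Ch. IV, §16). Consequences, for $0<t\le 1$:

* (K2a) Integrating in $y$, $\|\nabla S(t)\varphi\|\le Ct^{-1/2}\|\varphi\|$ for $\varphi\in L^\infty(\Omega)$. The segment from $x$ to a nearest boundary point lies in $\Omega$ except for its endpoint, and $S(t)\varphi=0$ on $\partial\Omega$; integrating along it, $|S(t)\varphi(x)|\le Ct^{-1/2}d(x)\|\varphi\|$.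
* (K2b) By (K1), $S(t/2)$ maps $L^1$ to $L^\infty$. Since $S(t)=S(t/2)S(t/2)$, (K2a) gives $|S(t)\varphi(x)|\le C_t\,d(x)\|\varphi\|_{L^1}$.
* (K2c) $\|\Delta S(t)\varphi\|=\|\partial_tS(t)\varphi\|\le Ct^{-1}\|\varphi\|$. For $\Phi\in C_c^\infty(\Omega)$, integrating by parts in $y$ and using the symmetry of $G$, $S(t)\Delta\Phi=\int\Delta_yG\,\Phi\,dy=\partial_tS(t)\Phi=\Delta S(t)\Phi$. Applied to $\Delta\Phi$ at time $t$ and to $\Phi$ at time $t/2$, this gives $S(t)\Delta^2\Phi=\Delta S(t/2)[\Delta S(t/2)\Phi]$. Hence $\|S(t)\Delta^2\Phi\|\le Ct^{-2}\|\Phi\|$.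

**(K3)** For $0<t_1<t_2$ and $K\subset\Omega$ compact there is $c_K>0$ with $G(t,x,y)\ge c_Kd(x)$ for $t\in[t_1,t_2]$, $x\in\Omega$, $y\in K$. Indeed $G$ is smooth up to the boundary for $t>0$; by the strong maximum principle (here $\Omega$ connected is used) and Hopf's lemma, $G(t,x,y)/d(x)$ extends to a positive continuous function on the compact set $[t_1,t_2]\times\overline\Omega\times K$.

**(K4)** Let $Y$ be continuous on $[0,T']\times\overline\Omega$, of class $C^{1,2}$ (once in $t$, twice in $x$) in $(0,T']\times\Omega$, with $Y_t-\Delta Y\ge f(Y)$, $Y\ge0$ on $\partial\Omega$, $Y(0)\ge u_0$, where $T'<T_{u_0}$. Then $u\le Y$ on $[0,T']$. Indeed, let $\Lambda$ bound $|f'|$ on an interval containing all values of $u$ and $Y$, and let $z=e^{-(\Lambda+1)t}(Y-u)$. Then $z_t-\Delta z\ge(a-\Lambda-1)z$ with $|a|\le\Lambda$. A negative minimum of $z$ over $[0,T']\times\overline\Omega$ would be attained at a point with $t>0$, $x\in\Omega$, where $z_t-\Delta z\le0$ but $(a-\Lambda-1)z>0$: a contradiction.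

**Lifetime.** Given $R>0$, let $A=\max_{|s|\le R+1}|f|$ and $\tau(R)=\min\{1,\frac1{2(A+1)}\}$. If $\|u_0\|\le R$, then $T_{u_0}>\tau(R)$ and $\|u(t)\|\le R+1$ on $[0,\tau(R)]$. Indeed, by (2), $\|u(t)\|\le R+tA\le R+\frac12$ for $t\le\tau(R)$ as long as $\|u\|\le R+1$ on $[0,t]$. So the bound $R+1$ is never reached on that interval, and the blowup alternative excludes $T_{u_0}\le\tau(R)$.

**Lemma 1.** Let $|a|\le\Lambda$ be measurable, let $y_0,F$ be bounded and measurable, and let $y$ be bounded with
$$y(t)=S(t)y_0+\int_0^tS(t-s)[ay+F](s)\,ds\quad\text{on }[0,t_0].$$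
If $y_0\ge0$ and $F\ge0$, then $y\ge0$ and
$$e^{-\Lambda t}S(t)y_0+\int_0^te^{-\Lambda(t-s)}S(t-s)F\,ds\le y(t)\le e^{\Lambda t}S(t)y_0+\int_0^te^{\Lambda(t-s)}S(t-s)F\,ds .$$
Without sign conditions, $|y(t)|\le e^{\Lambda t}S(t)|y_0|+\int_0^te^{\Lambda(t-s)}S(t-s)|F|\,ds$.

*Proof.* We first shift the potential by a constant: for every $\mu\in\mathbb R$,
$$y(t)=e^{-\mu t}S(t)y_0+\int_0^te^{-\mu(t-s)}S(t-s)[(a+\mu)y+F](s)\,ds .\tag{3}$$
To see this, let $g=ay+F$. Inserting the formula for $y(s)$, Fubini's theorem gives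
$$\int_0^t\mu e^{-\mu(t-s)}S(t-s)y(s)\,ds=(1-e^{-\mu t})S(t)y_0+\int_0^t(1-e^{-\mu(t-\sigma)})S(t-\sigma)g(\sigma)\,d\sigma .$$
Adding $e^{-\mu t}S(t)y_0+\int_0^te^{-\mu(t-s)}S(t-s)g\,ds$ gives $y(t)$ on the right and the right side of (3) on the left.

Take $\mu=\Lambda$. The right side of (3) defines an affine map of $y$; since $|a+\Lambda|\le2\Lambda$, its $k$-th iterates from two bounded functions differ by at most $(2\Lambda t)^k/k!$ times the sup of the initial difference. So the bounded solution is unique and is the limit of the iterates started at $0$. If $y_0,F\ge0$, these iterates are $\ge0$ because $a+\Lambda\ge0$. So $y\ge0$, and dropping the term $(a+\Lambda)y\ge0$ in (3) gives the lower bound. With $\mu=-\Lambda$ and $(a-\Lambda)y\le0$, (3) gives the upper bound. For the last claim, let $Y$ be the solution with data $|y_0|$, $|F|$ (the iteration converges to one). Then $Y\pm y\ge0$ by the first part, and the upper bound applies to $Y$. $\square$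

If $u,v$ are two solutions bounded by $R+1$, then $f(u)-f(v)=a(u-v)$ with $|a|\le\Lambda=\max_{|s|\le R+1}|f'|$, so Lemma 1 applies to $u-v$ with $F=0$. In particular solutions are ordered like their data as long as both exist.

## Upward blowup is an order property, and concave $f$ has none

**Lemma 2.** (a) $u_0\in\mathcal B_\pm\iff u(t;u_0)\in\mathcal B_\pm$, for $0<t<T_{u_0}$. (b) If $u_0\in\mathcal B_+$ and $v_0\ge u_0$, then $v_0\in\mathcal B_+$. If $u_0\in\mathcal B_-$ and $v_0\le u_0$, then $v_0\in\mathcal B_-$. (c) If $f$ is concave, $\mathcal B_+=\emptyset$. If $f$ is convex, $\mathcal B_-=\emptyset$.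

*Proof.* (a) The solution is bounded on $[0,t]$, and the remaining lifetime is $T_{u_0}-t$.

(b) By reflection take $u_0\in\mathcal B_+$, and let $u,v$ be the solutions. While both exist, $u\le v$. If $T_v>T_u$, then $v$ is bounded on $[0,T_u]$, so $u$ is bounded above, a contradiction. So $T_v\le T_u<\infty$. If $T_v<T_u$, then $v\ge u$ is bounded below on $[0,T_v)$, so $v$ must be unbounded above. If $T_v=T_u$, then $\sup v\ge\sup u=\infty$.

(c) If $f$ is concave, then $f(s)\le f(0)+f'(0)s\le C(1+s)$ for $s\ge0$, with some $C>0$. The function $Y(t)=(1+\|u_0\|)e^{Ct}-1\ge0$ satisfies $Y'=C(1+Y)\ge f(Y)$ and $Y(0)=\|u_0\|\ge u_0$, so $u\le Y$ by (K4). Thus $u$ is bounded above on bounded time intervals. The convex case follows by reflection. $\square$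

So if $\mathcal B_+\ne\emptyset$, then $f$ is not concave. We need a usable form of this when $f$ has no second derivative: a point where $f$ lies above a parabola touching it from below.

**Lemma 3.** If $f\in C^1$ is not concave, there are $c\in\mathbb R$ and $\varepsilon,r>0$ with
$$f(c+s)\ge f(c)+f'(c)s+\varepsilon s^2\qquad(|s|\le r).\tag{4}$$

For example, $f(s)=s^3$ satisfies (4) with $c=1$, $\varepsilon=2$, $r=1$, because $(1+s)^3-1-3s-2s^2=s^2(1+s)\ge0$. For $f(s)=(s^+)^{1+\alpha}$ the point $c=0$ is not allowed: for $s<0$, (4) would read $0\ge\varepsilon s^2$.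

*Proof.* There are $\alpha<s_*<\beta$ with $f(s_*)<\ell(s_*)$, where $\ell$ is the chord of $f$ on $[\alpha,\beta]$. For small $\varepsilon>0$ the function $k(s)=f(s)-\ell(s)-\varepsilon(s-\alpha)(s-\beta)$ satisfies $k(\alpha)=k(\beta)=0>k(s_*)$, so its minimum over $[\alpha,\beta]$ is attained at some $c\in(\alpha,\beta)$. Since
$$(s-\alpha)(s-\beta)-(c-\alpha)(c-\beta)=(s-c)^2+(2c-\alpha-\beta)(s-c),$$
the inequality $k(s)\ge k(c)$ reads $f(s)\ge f(c)+m(s-c)+\varepsilon(s-c)^2$ on $[\alpha,\beta]$ with $m=\ell'+\varepsilon(2c-\alpha-\beta)$. The equation $k'(c)=0$ says $m=f'(c)$. Take $r=\min\{c-\alpha,\beta-c\}$. $\square$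

## Perturbing at the threshold: the first-order term, and how oscillation removes it

Take $q\le p$ with $q\notin\mathcal B_+$, $p\in\mathcal B_+$, and move along the segment from $q$ to $p$. By Lemma 2(b) there is a threshold $v_*$ on it: slightly above, data are in $\mathcal B_+$; slightly below, they are not. To break convexity of $\mathcal B_+$ we want a point $v$ just below the threshold and a perturbation $h$ such that *both* $v+h$ and $v-h$ are in $\mathcal B_+$. The sensible first attempt is a second-order expansion at a point where $f$ is strictly convex (say $f\in C^2$ for the moment): with $L(t)h$ the solution of the equation linearized at $u(t;v_*)$,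
$$u(t_0;v_*\pm h)=u(t_0;v_*)\pm L(t_0)h+(\text{quadratic term, positive where } f''>0).$$
The attempt stops at the term $\pm L(t_0)h$. It has one sign for $+h$ and the opposite one for $-h$. Replacing $h$ by a small multiple makes the linear term larger relative to the quadratic one, not smaller. A fixed $h$ with $L(t_0)h\ne0$ gives no control on both signs at once.

We need perturbations whose linear effect at time $t_0$ is far smaller than their quadratic effect. The heat equation provides them, if we keep the amplitude and raise the frequency. On $\Omega=(0,\pi)$ take $h=r\sin nx$, so that $w(t)=S(t)h=re^{-n^2t}\sin nx$. At a fixed time $t_0$ the linear remnant is $w(t_0)=O(e^{-n^2t_0})$. But for a time of order $n^{-2}$ the function $w$ was of size $r$, and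
$$\int_0^\infty w(s,x)^2\,ds=\frac{r^2}{2n^2}\sin^2nx,$$
whose mean over $(0,\pi)$ is $r^2/(4n^2)$. So the quadratic gain is of order $n^{-2}$, the same for $h$ and $-h$, and it dwarfs $w(t_0)$.

Two points need care. First, the linear part of the nonlinearity, $f'(v)w$, is a source of indefinite sign, and $\int_0^{t_0}\|w\|\,ds$ is itself of order $n^{-2}$, the size of the gain. The trivial bound is not enough; we shall subtract the part $f'(c)w$ exactly and show that the rest is $o(n^{-2})$. For this it helps that the data are exactly *constant*, equal to the $c$ of Lemma 3, on the ball where $h$ lives. Second, to put the oscillation in a ball we need a cutoff, and want $S(s)h$ still to decay fast. Taking $h$ to be $n^{-4}\Delta^2$ of an oscillating function gives the decay $(1+n^2s)^{-2}$ by (K2c). One Laplacian, $n^{-2}\Delta$, would give in the same way only $(1+n^2s)^{-1}$, whose integral over $[0,1]$ is of order $n^{-2}\log n$: too much.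

## Oscillation lifts the solution by order $n^{-2}$, for both signs

**Proposition 4.** Assume (4). Let $v_*,\psi\in C_0(\Omega)$, $\psi\ge0$, with $v_*=c$ on $B_\rho(x_0)$, $\overline{B_\rho(x_0)}\subset\Omega$. Let $R\ge\|v_*\|+\|\psi\|+r$ and $0<t_0\le\tau(R)$. There are $h_n\in C_c^\infty(\Omega)$, $h_n\not\equiv0$, with $\|h_n\|\le r$, and constants $\eta,C>0$, such that for all large $n$, with $\varepsilon_n=\eta n^{-2}$ and both signs,
$$u(t_0;v_*-\varepsilon_n\psi\pm h_n)\ge u(t_0;v_*+\varepsilon_n\psi),\tag{5}$$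
$$|u(t_0;v_*\pm h_n)-u(t_0;v_*)|\le Cn^{-2}d(x).\tag{6}$$

In words: the oscillation $\pm h_n$ more than compensates a downward move from $v_*+\varepsilon_n\psi$ to $v_*-\varepsilon_n\psi$.

*Proof.* Constants $C,C_1,\dots$ do not depend on $n$ or on the sign. For large $n$ we have $\varepsilon_n\le1$, so all data involved have norm $\le R$, and their solutions are bounded by $R+1$ on $[0,t_0]$. Put $I=[-R-1-r,R+1+r]$, $\Lambda=\max_I|f'|$, and let $\omega$ be the modulus of continuity of $f'$ on $I$.

**Step 1: constructing $h_n$.** *We need a function in the ball, of size one, oscillating at frequency $n$, in the range of $\Delta^2$.* Let $\chi\in C_c^\infty(B_\rho(x_0))$, $0\le\chi\le1$, $\chi\not\equiv0$, and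
$$\Phi_n=\tfrac r2\chi(x)\sin(nx_1),\qquad h_n=n^{-4}\Delta^2\Phi_n .$$
Each derivative falling on $\chi$ instead of the sine costs a factor $n$, so $h_n=\frac r2\chi\sin(nx_1)+O(1/n)$ uniformly. Hence $\|h_n\|\le r$ for large $n$, $\operatorname{supp}h_n\subset\operatorname{supp}\chi$ and $\|\nabla h_n\|\le Cn$. Moreover $\|h_n\|_{L^2}^2\to\frac{r^2}8\int\chi^2$ by the Riemann–Lebesgue lemma, so $\|h_n\|_{L^2}^2\ge c_1>0$ for large $n$; in particular $h_n\not\equiv0$. From now on $h=h_n$ or $h=-h_n$, and $w(t)=S(t)h$.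

**Step 2: four estimates on $w$.** *They say that $w$ lives for a time of order $n^{-2}$, stays in the ball during that time, leaves almost nothing at time $t_0$, yet has squared mass of order $n^{-2}$.*

(w1) $\|w(s)\|\le C_1(1+n^2s)^{-2}$ for $0\le s\le1$. Indeed $\|w(s)\|\le\|h\|\le r$ by (K1), and $\|w(s)\|\le n^{-4}Cs^{-2}\|\Phi_n\|$ by (K2c); moreover $\min\{1,(n^2s)^{-2}\}\le4(1+n^2s)^{-2}$. Hence $\int_0^1\|w\|\,ds\le C_1n^{-2}$. Also $|w|\le r$.

(w2) Let $\delta=\operatorname{dist}(\operatorname{supp}\chi,\mathbb R^N\setminus B_\rho(x_0))>0$. Then $|w(s,x)|\le2^{N/2}re^{-\delta^2/8s}$ for $x\in\Omega\setminus B_\rho(x_0)$. This is (K1) with $e^{-|x-y|^2/4s}\le e^{-\delta^2/8s}e^{-|x-y|^2/8s}$ for $y\in\operatorname{supp}\chi$, integrated in $y$.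

(w3) $|w(t_0,x)|=|S(t_0/2)w(t_0/2)(x)|\le Cn^{-4}d(x)$, by (K2a) and (w1).

(w4) There is $\kappa>0$ with
$$\int_0^{n^{-2}}\!\!\int_{B_\rho(x_0)}w^2\,dx\,ds\ge\kappa n^{-2}\qquad\text{for large }n.$$
Indeed, let $(\lambda_k,e_k)$ be the Dirichlet eigenvalues and orthonormal eigenfunctions, $h=\sum a_ke_k$. Then $\|h\|_{L^2}^2=\sum a_k^2$, $\|\nabla h\|_{L^2}^2=\sum\lambda_ka_k^2$, and Jensen's inequality for the exponential with weights $a_k^2/\|h\|_{L^2}^2$ gives
$$\|S(s)h\|_{L^2}^2=\sum a_k^2e^{-2\lambda_ks}\ge\|h\|_{L^2}^2\exp\Big(-\frac{2s\|\nabla h\|_{L^2}^2}{\|h\|_{L^2}^2}\Big)\ge c_1e^{-C_2n^2s}.$$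
For $s\le n^{-2}$ this is at least $c_1e^{-C_2}$, while by (w2) the part of $\|w(s)\|_{L^2}^2$ coming from $\Omega\setminus B_\rho(x_0)$ is at most $Ce^{-\delta^2n^2/4}$, which is at most $\frac12c_1e^{-C_2}$ for large $n$. Integrate over $[0,n^{-2}]$, with $\kappa=\frac12c_1e^{-C_2}$.

**Step 3: the two-sided bound (6).** *This is a crude bound, but it shows the method for getting the factor $d(x)$.* Let $v=u(\cdot;v_*)$, $u=u(\cdot;v_*+h)$ and $z=u-v-w$. By Duhamel $z(t)=\int_0^tS(t-s)[f(u)-f(v)]\,ds$. Write
$$f(u)-f(v+w)=az,\qquad a=\int_0^1f'(v+w+\sigma z)\,d\sigma ,$$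
where $|a|\le\Lambda$ because $u$ and $v+w$ take values in $I$. So $z$ solves the equation of Lemma 1 with zero initial value and source $f(v+w)-f(v)$, which is at most $\Lambda|w|$ in absolute value. Hence
$$|z(t_0,x)|\le e^{\Lambda t_0}\Lambda\int_0^{t_0}\|w(s)\|\,(S(t_0-s)1)(x)\,ds .$$
By (K2a), $(S(t_0-s)1)(x)\le C(t_0-s)^{-1/2}d(x)$. On $[0,t_0/2]$ the factor $(t_0-s)^{-1/2}$ is bounded; on $[t_0/2,t_0]$ it is integrable. So
$$|z(t_0,x)|\le Cd(x)\Big[\int_0^{t_0/2}\|w\|\,ds+\sup_{[t_0/2,t_0]}\|w\|\Big]\le Cn^{-2}d(x)$$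
by (w1). Since $u-v=w+z$, (w3) gives (6).

**Step 4: subtracting the main linear term.** *The part $f'(c)w$ of the source has size $n^{-2}$ and no sign; we remove it exactly.* Since $S(t-s)w(s)=w(t)$, we have $tw(t)=\int_0^tS(t-s)w(s)\,ds$. Therefore $y:=z-f'(c)\,t\,w$ satisfies
$$y(t)=\int_0^tS(t-s)[ay+F]\,ds,\qquad F=af'(c)\,s\,w+\big[f(v+w)-f(v)-f'(c)w\big],$$
where we used $az=ay+af'(c)\,s\,w$. Next,
$$f(v+w)-f(v)-f'(c)w=\big[f(c+w)-f(c)-f'(c)w\big]+w\int_0^1[f'(v+\sigma w)-f'(c+\sigma w)]\,d\sigma .$$
By (4) and $|w|\le r$ the first bracket is $\ge\varepsilon w^2$ on all of $\Omega$, for either sign of $h$. In the last term all arguments of $f'$ lie in $I$ (note $|c|\le\|v_*\|\le R$). On $B_\rho(x_0)$ we have $v_*=c$, so $|v(s)-c|\le\theta(s):=\|v(s)-v_*\|$, which tends to $0$ as $s\to0$; there the last term is at most $\|w(s)\|\min\{\omega(\theta(s)),2\Lambda\}$ in absolute value. Outside the ball it is at most $2\Lambda|w|$. Altogether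
$$F\ge\varepsilon w^2-e_n(s)\quad\text{on }\Omega,$$
$$e_n(s)=\Lambda|f'(c)|\,s\|w(s)\|+\|w(s)\|\min\{\omega(\theta(s)),2\Lambda\}+2\Lambda\sup_{\Omega\setminus B_\rho(x_0)}|w(s,\cdot)| .$$

**Step 5: the error is of lower order.** *We show $\int_0^{t_0}e_n\,ds=o(n^{-2})$ and $\sup_{[t_0/2,t_0]}e_n=O(n^{-4})$.* The second statement is (w1), since every term is at most $C\|w(s)\|$. For the first we take the three terms in turn.

* By (w1), the first is at most a constant times $\int_0^1s(1+n^2s)^{-2}ds=n^{-4}\int_0^{n^2}\sigma(1+\sigma)^{-2}d\sigma\le n^{-4}\log(1+n^2)$.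
* For $s_1>0$, split the second at $s_1$. By (w1) its integral is at most $C_1n^{-2}\sup_{s\le s_1}\omega(\theta(s))+2\Lambda C_1n^{-2}(1+n^2s_1)^{-1}$. Divide by $n^{-2}$, let $n\to\infty$, then $s_1\to0$.
* For $\mathcal T>0$, split the third at $s=\mathcal Tn^{-2}$, using (w2) before and (w1) after. The integral is at most $2\Lambda n^{-2}\big[\mathcal T2^{N/2}re^{-\delta^2n^2/(8\mathcal T)}+C_1(1+\mathcal T)^{-1}\big]$. Let $n\to\infty$, then $\mathcal T\to\infty$.

**Step 6: the gain.** *We compare the positive source $\varepsilon w^2$ with the error, both in units of $d(x)$.* Let $y_1,y_2$ be the mild solutions with the same potential $a$, zero initial data, and sources $\varepsilon w^2$ and $e_n$ respectively. The function $y-y_1+y_2$ has zero initial value and source $F-\varepsilon w^2+e_n\ge0$, so $y\ge y_1-y_2$ by Lemma 1. By the lower bound in Lemma 1, then (K3) with $K=\overline{B_\rho(x_0)}$ and times $t_0-s\in[t_0/2,t_0]$, then (w4), for $n^{-2}\le t_0/2$,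
$$y_1(t_0,x)\ge e^{-\Lambda t_0}\varepsilon\int_0^{t_0/2}S(t_0-s)[w(s)^2](x)\,ds\ge e^{-\Lambda t_0}\varepsilon c_Kd(x)\int_0^{n^{-2}}\!\!\int_{B_\rho(x_0)}w^2\,dx\,ds\ge2\kappa_1n^{-2}d(x)$$
for some $\kappa_1>0$. By the upper bound in Lemma 1, (K2a) as in Step 3, and Step 5,
$$y_2(t_0,x)\le Cd(x)\Big[\int_0^{t_0/2}e_n\,ds+\sup_{[t_0/2,t_0]}e_n\Big]=o(n^{-2})\,d(x).$$
At time $t_0$ we have $u-v=w+z=(1+f'(c)t_0)w+y$, and $|w(t_0)|\le Cn^{-4}d$ by (w3). So for large $n$ and both signs
$$u(t_0;v_*\pm h_n)\ge u(t_0;v_*)+\tfrac{\kappa_1}2n^{-2}d(x).\tag{7}$$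

**Step 7: spending the gain.** *We now pay for the shift by $\pm\varepsilon_n\psi$.* By Lemma 1 and (K2a), subtracting $\varepsilon_n\psi$ from the data $v_*\pm h_n$ lowers $u(t_0)$ by at most $e^{\Lambda t_0}\varepsilon_nS(t_0)\psi\le C_3\varepsilon_nd(x)$, with $C_3$ independent of $\eta$ and $n$. Likewise $u(t_0;v_*+\varepsilon_n\psi)\le u(t_0;v_*)+C_3\varepsilon_nd(x)$. Choose $\eta$ with $2C_3\eta\le\kappa_1/2$. With (7),
$$u(t_0;v_*-\varepsilon_n\psi\pm h_n)\ge u(t_0;v_*)+\big(\tfrac{\kappa_1}2-C_3\eta\big)n^{-2}d\ge u(t_0;v_*)+C_3\varepsilon_nd\ge u(t_0;v_*+\varepsilon_n\psi),$$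
which is (5). $\square$

## Making the data equal to $c$ on a small ball

Proposition 4 needs threshold data equal to $c$ on a ball, where $c$ is prescribed by $f$. An arbitrary threshold has no reason to have this form. The remedy: overwriting data on a ball of radius of order $\rho$ changes the solution at time $t_0$ by only $O(\rho^N)d$, by the $L^1$ bound (K2b). A fixed nonnegative bump $\psi_0\not\equiv0$ added beforehand pays for it, by (K3).

**Lemma 5.** Let $c\in\mathbb R$, $x_0\in\Omega$, and let $P,Q',\psi_0\in C_0(\Omega)$ with $\psi_0\ge0$, $\psi_0\not\equiv0$, $Q'\le P+\psi_0$. For small $\rho$ (with $\overline{B_{2\rho}(x_0)}\subset\Omega$) let $\eta_\rho\in C_c(B_{2\rho}(x_0))$, $0\le\eta_\rho\le1$, $\eta_\rho=1$ on $B_\rho(x_0)$, and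
$$p=(1-\eta_\rho)(P+\psi_0)+\eta_\rho c,\qquad q=(1-\eta_\rho)Q'+\eta_\rho c .$$
Then $p\ge q$ and $p=q=c$ on $B_\rho(x_0)$. If $R$ bounds the norms of all of $P$, $P+\psi_0$, $Q'$, $Q'\pm\psi_0$, $p$, $q$ (uniformly in $\rho$) and $0<t_0\le\tau(R)$, then there is $\kappa>0$ such that for all small $\rho$
$$u(t_0;p)\ge u(t_0;P)+\kappa d,\qquad u(t_0;Q'-\psi_0)+\kappa d\le u(t_0;q)\le u(t_0;Q'+\psi_0)-\kappa d .$$

*Proof.* First, $p-q=(1-\eta_\rho)(P+\psi_0-Q')\ge0$, and the values on $B_\rho(x_0)$ are clear. Let $\Lambda=\max_{|s|\le R+1}|f'|$.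

*The reserve.* By Lemma 1, adding $\psi_0$ to the data $P$, $Q'$ or $Q'-\psi_0$ raises $u(t_0)$ by at least $e^{-\Lambda t_0}S(t_0)\psi_0$. By (K3), with $K$ a closed ball on which $\psi_0>0$, this is at least $2\kappa d$ for some $\kappa>0$ independent of $\rho$.

*The cost.* By Lemma 1, replacing $P+\psi_0$ by $p$, or $Q'$ by $q$, changes $u(t_0)$ by at most $e^{\Lambda t_0}S(t_0)|p-P-\psi_0|$, respectively $e^{\Lambda t_0}S(t_0)|q-Q'|$. Both $|p-P-\psi_0|=\eta_\rho|c-P-\psi_0|$ and $|q-Q'|=\eta_\rho|c-Q'|$ are bounded by $R+|c|$ and supported in $B_{2\rho}(x_0)$. So their $L^1$ norms are $O(\rho^N)$, and the change is at most $C'\rho^Nd$ by (K2b).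

Take $\rho$ so small that $C'\rho^N\le\kappa$. Then $u(t_0;p)\ge u(t_0;P+\psi_0)-\kappa d\ge u(t_0;P)+\kappa d$. Similarly $u(t_0;q)\ge u(t_0;Q')-\kappa d\ge u(t_0;Q'-\psi_0)+\kappa d$ and $u(t_0;q)\le u(t_0;Q')+\kappa d\le u(t_0;Q'+\psi_0)-\kappa d$. $\square$

## Two blowing-up data with a midpoint that does not blow up: proof of Theorem 1

**Part (i), Step 1: preparing the endpoints.** *We produce $q\le p$ on opposite sides of the threshold, both equal to $c$ on a ball.* By reflection it suffices to treat $\mathcal B_+$. As $\mathcal B_+\ne\emptyset$, $f$ is not concave by Lemma 2(c); take $c,\varepsilon,r$ from Lemma 3. Let $P\in\mathcal B_+$, $Q\notin\mathcal B_+$. Since $\max(P,Q)\in\mathcal B_+$ by Lemma 2(b), we may replace $P$ by it and assume $Q\le P$. Fix $x_0\in\Omega$ and $0\le\psi_0\in C_c^\infty(\Omega)$, $\psi_0\not\equiv0$. Apply Lemma 5 with $Q'=Q-\psi_0$, for instance with $R=\|P\|+\|Q\|+2\|\psi_0\|+|c|$ and $t_0=\tau(R)$. For some small $\rho$ we get $q\le p$, both equal to $c$ on $B_\rho(x_0)$ with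 $\overline{B_\rho(x_0)}\subset\Omega$, and
$$u(t_0;p)\ge u(t_0;P),\qquad u(t_0;q)\le u(t_0;Q'+\psi_0)=u(t_0;Q),$$
where $t_0$ is smaller than all four lifetimes. By Lemma 2(a), $u(t_0;P)\in\mathcal B_+$; by (b), $u(t_0;p)\in\mathcal B_+$; by (a), $p\in\mathcal B_+$. If $q$ were in $\mathcal B_+$, the same three moves would put $Q$ in $\mathcal B_+$. So $q\notin\mathcal B_+$.

**Part (i), Step 2: the threshold.** *We find the point where Proposition 4 is to be used.* Put $\psi=p-q\ge0$ and $v_\delta=q+\delta\psi$, $\delta\in\mathbb R$. By Lemma 2(b) the set $\{\delta: v_\delta\in\mathcal B_+\}$ is an up-set; it contains $1$ but not $0$. Let $\delta_*\in[0,1]$ be its infimum and $v_*=v_{\delta_*}$. For every $\epsilon>0$,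
$$v_*+\epsilon\psi\in\mathcal B_+,\qquad v_*-\epsilon\psi\notin\mathcal B_+ .$$
Whether $v_*$ itself is in $\mathcal B_+$ does not matter. Since $\psi=0$ and $q=c$ on $B_\rho(x_0)$, we have $v_*=c$ there.

**Part (i), Step 3: breaking convexity.** *The oscillation carries data from below the threshold into $\mathcal B_+$, with both signs.* Apply Proposition 4 with $R=\|v_*\|+\|\psi\|+r$ and a new $t_0=\tau(R)$. Let $n$ be large. As $v_*+\varepsilon_n\psi\in\mathcal B_+$, also $u(t_0;v_*+\varepsilon_n\psi)\in\mathcal B_+$ by Lemma 2(a). By (5) and Lemma 2(b), $u(t_0;v_*-\varepsilon_n\psi\pm h_n)\in\mathcal B_+$, so by Lemma 2(a) both $v_*-\varepsilon_n\psi+h_n$ and $v_*-\varepsilon_n\psi-h_n$ are in $\mathcal B_+$. Their midpoint $v_*-\varepsilon_n\psi$ is not. This proves (i).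

**Part (ii): from $\mathcal B_\pm$ to $\mathcal B$.** *A point outside $\mathcal B_+$ could still be in $\mathcal B_-$, so we separate two cases.* Let $\emptyset\ne\mathcal B\ne C_0(\Omega)$.

*Case 1: $\mathcal B_+$ and $\mathcal B_-$ are both nonempty.* Here order alone suffices, as in the example $|s|^\alpha s$. Let $p\in\mathcal B_+$, $m\in\mathcal B_-$, $g\in\mathcal G$, and $\varphi=2g-p-m=\varphi^+-\varphi^-$ with $\varphi^\pm\ge0$ in $C_0(\Omega)$. By Lemma 2(b), $p+\varphi^+\in\mathcal B_+$ and $m-\varphi^-\in\mathcal B_-$. Their midpoint is $\frac12(p+m+\varphi)=g\in\mathcal G$.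

*Case 2: only one is nonempty*, say $\mathcal B=\mathcal B_+$ (the other case is the reflection). Then $\mathcal B_+\ne\emptyset$ and $\mathcal B_+\ne C_0(\Omega)$, and (i) gives two elements of $\mathcal B$ whose midpoint is outside $\mathcal B_+=\mathcal B$, that is, in $\mathcal G$.

Finally, $\emptyset$ and $C_0(\Omega)$ are convex, which gives the stated equivalence. $\blacksquare$

**Remark (disconnected $\Omega$).** Connectedness was used only in (K3). If "domain" may mean a bounded smooth open set with components $\Omega_1,\dots,\Omega_k$, the answer is the same. The equation decouples, so $\mathcal G=\prod_i\mathcal G(\Omega_i)$. If $\mathcal G,\mathcal B\ne\emptyset$, then all $\mathcal G(\Omega_i)$ are nonempty and some $\mathcal B(\Omega_j)\ne\emptyset$. Fix elements of $\mathcal G(\Omega_i)$ on $\Omega_i$ for $i\ne j$, and on $\Omega_j$ use the two data of Theorem 1(ii). This gives two elements of $\mathcal B$ with midpoint in $\mathcal G$.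

## Convexity of the global set: proof of Theorem 2

**The parenthetical remark in the statement.** If $\mathcal B_-=\emptyset$, then $\mathcal G=C_0(\Omega)\setminus\mathcal B_+$ is downward closed by Lemma 2(b). So if it is nonempty, it contains distinct ordered elements. The case $\mathcal B_+=\emptyset$ is similar.

**"If": a convex combination of global solutions is a supersolution.** By reflection let $f$ be convex, so $\mathcal B_-=\emptyset$ by Lemma 2(c). Let $g_1,g_2\in\mathcal G$ with solutions $u_1,u_2$, let $\lambda\in[0,1]$, and let $u$ be the solution starting from $\lambda g_1+(1-\lambda)g_2$, with lifetime $T$. The function $W=\lambda u_1+(1-\lambda)u_2$ is global and satisfies $W_t-\Delta W=\lambda f(u_1)+(1-\lambda)f(u_2)\ge f(W)$. So $u\le W$ on $[0,T)$ by (K4). If $T$ were finite, $u$ would be bounded above on $[0,T)$, hence unbounded below, and its initial value would be in $\mathcal B_-=\emptyset$: a contradiction. So $\mathcal G$ is convex.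

**"Only if", Step 1: turning Proposition 4 upside down.** *Where $f$ is strictly concave, oscillation lowers the solution.* By reflection assume $\mathcal B_+\ne\emptyset$. We show that if $f$ is not convex, then $\mathcal G$ is not convex. Lemma 3 applied to $-f$ gives $c,\varepsilon,r$ with
$$f(c+s)\le f(c)+f'(c)s-\varepsilon s^2\qquad(|s|\le r).$$
Let $\tilde f(s)=-f(-s)$. Then $\tilde f(-c+s)=-f(c-s)\ge-f(c)+f'(c)s+\varepsilon s^2=\tilde f(-c)+\tilde f'(-c)s+\varepsilon s^2$, so $\tilde f$ satisfies (4) at $-c$. The solutions for $\tilde f$ are the negatives of solutions for $f$, and $\tau(R)$ is the same for both. Proposition 4 applied to $\tilde f$, $-c$, $-v_*$ gives, for any $v_*,\psi,R,t_0$ as there and $n$ large,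
$$u(t_0;v_*+\varepsilon_n\psi\pm h_n)\le u(t_0;v_*-\varepsilon_n\psi),\tag{8}$$
together with (6).

**"Only if", Step 2: preparing the endpoints with room below.** *We must keep the new data out of $\mathcal B_-$ too, so we keep them above a global solution with a margin $\kappa d$; this is where distinct ordered elements of $\mathcal G$ are used.* Let $g_1\le g_2$ in $\mathcal G$ be distinct, $Q'=\frac{g_1+g_2}2$, $\psi_0=\frac{g_2-g_1}2$, so that $Q'-\psi_0=g_1$ and $Q'+\psi_0=g_2$. Let $P\in\mathcal B_+$ with $P\ge g_2$, which exists by Lemma 2(b) (take the maximum of an element of $\mathcal B_+$ and $g_2$). Then $Q'\le g_2\le P+\psi_0$. Choose any $x_0\in\Omega$, and $R$ so large that it serves in Lemma 5, uniformly in $\rho$, and also in Proposition 4 for every $v_*=q+\delta(p-q)$, $\delta\in[0,1]$, with $\psi=p-q$; this is possible because $p,q$ are bounded uniformly in $\rho$. Put $t_0=\tau(R)$. For a suitable small $\rho$, Lemma 5 gives $q\le p$, both equal to $c$ on $B_\rho(x_0)$, with $u(t_0;p)\ge u(t_0;P)$,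 hence $p\in\mathcal B_+$ by Lemma 2(a),(b), and
$$u(t_0;g_1)+\kappa d\le u(t_0;q)\le u(t_0;g_2).$$
An initial value lying between two elements of $\mathcal G$ is in $\mathcal G$: by Lemma 2(b) it is in neither $\mathcal B_+$ nor $\mathcal B_-$. Hence $u(t_0;q)\in\mathcal G$ and $q\in\mathcal G$.

**"Only if", Step 3: breaking convexity of $\mathcal G$.** *Now a point above the threshold is the midpoint of two global data.* Define $\psi=p-q$, $\delta_*\in[0,1]$ and $v_*=q+\delta_*\psi$ as in the proof of Theorem 1(i). Then $v_*=c$ on $B_\rho(x_0)$, and $v_*+\epsilon\psi\in\mathcal B_+$, $v_*-\epsilon\psi\notin\mathcal B_+$ for all $\epsilon>0$. Since $v_*-\varepsilon_n\psi\notin\mathcal B_+$, (8) and Lemma 2(a),(b) give $v_*+\varepsilon_n\psi\pm h_n\notin\mathcal B_+$ for large $n$. By comparison, (6) and $v_*\ge q$,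
$$u(t_0;v_*+\varepsilon_n\psi\pm h_n)\ge u(t_0;v_*\pm h_n)\ge u(t_0;v_*)-Cn^{-2}d\ge u(t_0;g_1)+(\kappa-Cn^{-2})d\ge u(t_0;g_1)$$
for large $n$. Since $u(t_0;g_1)\in\mathcal G$, Lemma 2 gives $v_*+\varepsilon_n\psi\pm h_n\notin\mathcal B_-$. So both data $v_*+\varepsilon_n\psi\pm h_n$ are in $\mathcal G$, while their midpoint $v_*+\varepsilon_n\psi$ is in $\mathcal B_+\subset\mathcal B$. Thus $\mathcal G$ is not convex. $\blacksquare$

**Remarks.** (1) The asymmetry between $\mathcal G$ and $\mathcal B$ is genuine. For the one-sided $f(s)=(s^+)^{1+\alpha}$ of the first section, both sets are nonempty: $0\in\mathcal G$, and $\lambda\varphi\in\mathcal B$ for $0\le\varphi\in C_c^\infty(\Omega)$, $\varphi\not\equiv0$, $\lambda$ large, since this $f$ coincides with $|s|^\alpha s$ on $s\ge0$. As $f$ is convex, $\mathcal G$ is convex, whereas $\mathcal B$ is not, by Theorem 1. (2) Nothing is claimed here about convexity of $\mathcal G$ when $\mathcal G$ contains no two distinct ordered elements. Theorem 1 needs no such assumption.
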